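\title{Incidence matrices of geometric lattices need not have full rank}

\begin{abstract}
Let $P$ be a finite geometric lattice and let $k\le \ell$ be ranks with $k+\ell\le r(P)$. It has been conjectured that the incidence matrix between the elements of rank $k$ and those of rank $\ell$ always has rank $|P_k|$; the case $k+\ell=r(P)$ is Kung's conjecture. We disprove both statements by an explicit lattice of rank $7$, representable over $\mathbb{Q}$, with $k=2$ and $\ell=5$. More generally, there is a counterexample of rank $k+\ell$ for every $k\ge 2$ and $\ell\ge k+3$. The statement does hold for $k\le 1$ and for $k=\ell$, and for $r(P)=5$, $k=2$, $\ell=3$ the rank falls short by at most one. The counterexamples come from a family of symmetric configurations in which singularity reduces to one Diophantine equation.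
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $P$ be a finite geometric lattice, that is, a finite, atomistic, semimodular lattice, with rank function $r$; the definitions are recalled in Section~\ref{sec:prelim}. Write $r(P)$ for the rank of the top element and $P_i$ for the set of elements of rank $i$. We regard $\mathbb{Q}^{P_i}$ as the space of functions $P_i\to\mathbb{Q}$. For $0\le k,\ell\le r(P)$ define the linear map $\zeta_P^{k,\ell}\colon\mathbb{Q}^{P_k}\to\mathbb{Q}^{P_\ell}$ by
\[
(\zeta_P^{k,\ell}f)(y)=\sum_{x\in P_k,\ x\le y}f(x)\qquad(y\in P_\ell).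
\]
Its matrix is the incidence matrix between rank $k$ and rank $\ell$. The map is injective exactly when a weighting of the elements of rank $k$ can be recovered from its totals below the elements of rank $\ell$, and injectivity implies the inequality $|P_k|\le|P_\ell|$. This paper concerns the following statement.

\medskip
\noindent\textbf{Conjecture} (\cite[Conjecture~8.1]{TH}). \emph{Let $P$ be a geometric lattice, and let $k,\ell$ be integers with $0\le k\le\ell$ and $k+\ell\le r(P)$. Then $\zeta_P^{k,\ell}$ is injective.}
\medskip

The case $\ell=r(P)-k$, $k\le r(P)/2$ is Kung's conjecture: the incidence matrix between rank $k$ and rank $r(P)-k$ has full rank $|P_k|$.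

The range of $(k,\ell)$ is easy to explain. For $k>\ell$ the map is zero. For $k=\ell$ it is the identity, whatever the rank of $P$. For $k<\ell$ and $k+\ell>r$, the Boolean lattice $B_r$ of subsets of an $r$-element set has $|P_\ell|=\binom r\ell<\binom rk=|P_k|$, because $\ell>\max(k,r-k)\ge r/2$ and $\binom rj$ strictly decreases for $j\ge r/2$. So apart from the trivial pairs $k=\ell$, the conjecture claims injectivity for all pairs that the Boolean lattice does not exclude by counting. The simplest cases support it: for $k=0$ there is nothing to prove, and for $k=1$ a short sign argument works in every geometric lattice. For example, weights on the points of a planar configuration not contained in a line are determined by their sums along the lines that the points span. One would guess that the same holds for weights on lines. It does not.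

\begin{theorem}\label{thm:seven}
There is an explicit geometric lattice $P$ of rank $7$, representable over $\mathbb{Q}$, for which $\zeta_P^{2,5}$ is not injective. Hence the Conjecture and Kung's conjecture are false.
\end{theorem}

\begin{theorem}\label{thm:range}
\begin{enumerate}
\item[(a)] Let $P$ be a geometric lattice and let $0\le k\le\ell$, $k+\ell\le r(P)$. If $k\le1$ or $k=\ell$, then $\zeta_P^{k,\ell}$ is injective.
\item[(b)] For every $k\ge2$ and every $\ell\ge k+3$ there is a geometric lattice $P$ of rank exactly $k+\ell$, representable over $\mathbb{Q}$, for which $\zeta_P^{k,\ell}$ is not injective.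
\end{enumerate}
\end{theorem}

The cases $k\ge2$, $\ell-k\in\{1,2\}$ are not settled here. The smallest of them is $k=2$, $\ell=3$, $r(P)=5$, where we have the following bound.

\begin{proposition}\label{prop:five}
If $P$ is a geometric lattice of rank $5$, then $\dim\ker\zeta_P^{2,3}\le1$.
\end{proposition}

The idea behind the counterexamples is to make a huge matrix small by symmetry. We use configurations in the shape of a comb: a line of $v$ points, with further lines of prescribed sizes attached to it in independent directions. The flats of a comb fall into a few types, and the number of rank-$2$ flats of a given type inside a flat of rank $r(P)-2$ depends only on the type of the latter. Functions that are constant on types are therefore governed by a small linear system whose entries are polynomials in the sizes. The system turns out to be square, so it is singular along one polynomial equation in the sizes, and the task becomes to find a positive integer solution of that equation. Section~\ref{sec:seven} carries this out by hand in rank $7$, Sections~\ref{sec:criterion} and~\ref{sec:integer}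 in every rank at least $7$.

\section{Geometric lattices and flats}\label{sec:prelim}

A finite lattice has a least element $\hat0$ and a greatest element $\hat1$; its \emph{atoms} are the elements covering $\hat0$ and its \emph{coatoms} are the elements covered by $\hat 1$. It is \emph{atomistic} if every element is the join of the atoms below it, and \emph{semimodular} if it is graded by a rank function $r$ with $r(\hat0)=0$ and
\begin{equation}\label{eq:semi}
r(x\vee y)+r(x\wedge y)\le r(x)+r(y).
\end{equation}
For every $z$ in a geometric lattice, the interval $[\hat0,z]$ inherits both properties and is a geometric lattice of rank $r(z)$.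

Let $E$ be a finite set of nonzero, pairwise nonparallel vectors in a rational vector space. A \emph{flat} is a set $E\cap W$ with $W$ a subspace; equivalently, $F\subseteq E$ is a flat if $F=E\cap\operatorname{span}F$. It is a standard fact that the flats, ordered by inclusion, form a geometric lattice with $r(F)=\dim\operatorname{span}F$, whose atoms are the single points of $E$. A geometric lattice isomorphic to one of these is \emph{representable over $\mathbb{Q}$}.

We need two general observations. The first describes the covers of an element.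

\begin{lemma}\label{lem:covers}
Let $x\ne\hat 1$ be an element of a geometric lattice $P$. Every atom $p\not\le x$ lies below exactly one cover of $x$, namely $x\vee p$. If $r(x)\le r(P)-2$, then $x$ has at least two covers.
\end{lemma}

\begin{proof}
By \eqref{eq:semi}, $r(x\vee p)\le r(x)+1$, and $x\vee p>x$, so $x\vee p$ covers $x$. If $y$ covers $x$ and $p\le y$, then $x<x\vee p\le y$, so $y=x\vee p$. If $x$ has a single cover $y$, then all atoms lie below $y$, so $y=\hat1$ by atomisticity and $r(x)=r(P)-1$.
\end{proof}

The second shows that the extreme case $k+\ell=r(P)$ decides everything.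

\begin{lemma}\label{lem:local}
Let $k\le\ell$ and $k+\ell\le r(P)$. If $\zeta^{k,\ell}_{[\hat0,z]}$ is injective for every $z\in P_{k+\ell}$, then $\zeta_P^{k,\ell}$ is injective.
\end{lemma}

\begin{proof}
Let $\zeta_P^{k,\ell}f=0$ and $x\in P_k$. A maximal chain through $x$ contains an element $z\ge x$ of rank $k+\ell$. If $y\le z$ has rank $\ell$, all elements below $y$ lie in $[\hat0,z]$, so the restriction of $f$ to $[\hat0,z]$ lies in the kernel of $\zeta^{k,\ell}_{[\hat0,z]}$. Hence $f(x)=0$.
\end{proof}

Thus for each pair $(k,\ell)$ the Conjecture holds for all lattices if and only if it holds for those of rank $k+\ell$, which is the statement of Kung's conjecture. This is why we look for counterexamples of rank exactly $k+\ell$.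

\section{Weights on atoms}\label{sec:atoms}

\begin{proof}[Proof of Theorem~\ref{thm:range}(a)]
For $k=\ell$ the map is the identity. For $k=0$ the domain is spanned by the indicator of $\hat0$, whose image is the constant function $1$ on the nonempty set $P_\ell$.

Let $k=1\le\ell$. By Lemma~\ref{lem:local} we may assume $r(P)=\ell+1$; this is where the hypothesis $k+\ell\le r(P)$ is used. Let $\zeta_P^{1,\ell}f=0$. Extend $f$ to all of $P$ by $\Phi(x)=\sum_{p\le x}f(p)$, the sum over atoms $p$, and put $T=\Phi(\hat1)$. Then $\Phi$ vanishes on the coatoms, and we propagate this information downward. Let $r(x)\le\ell-1$ and let $y_1,\dots,y_N$ be the covers of $x$. By Lemma~\ref{lem:covers}, $N\ge2$ and $T-\Phi(x)=\sum_i\bigl(\Phi(y_i)-\Phi(x)\bigr)$, that is,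
\begin{equation}\label{eq:rec}
(N-1)\,\Phi(x)=\sum_{i=1}^N\Phi(y_i)-T.
\end{equation}
Suppose $T\ne0$; replacing $f$ by $-f$, let $T>0$. If $\Phi\le0$ on rank $j+1\le\ell$, then \eqref{eq:rec} gives $\Phi<0$ on rank $j$. Starting from the coatoms, we get $\Phi<0$ on all ranks from $\ell-1$ down to $0$, which contradicts $\Phi(\hat0)=0$. So $T=0$, and now \eqref{eq:rec} gives $\Phi=0$ on all ranks at most $\ell$ by the same descending induction. In rank $1$ this says $f=0$.
\end{proof}

The proof rests on the fact that an atom lies below $x$ or below a cover of $x$. An element of rank $2$ can have a join of rank $r(x)+2$ with $x$, so for $k=2$ there is no recursion of the form \eqref{eq:rec}, and no sign to propagate.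

\section{Combs}\label{sec:combs}

Let $n\ge3$, $v\ge n$ and $m_1,\dots,m_n\ge1$ be integers. In $\mathbb{Q}^{n+2}$, with basis $u,w,z_1,\dots,z_n$, put
\[
x_j=u+jw\ \ (1\le j\le v),\qquad L=\{x_1,\dots,x_v\},\qquad A_i=\{z_i+t\,x_i: t=1,\dots,m_i\}\ \ (1\le i\le n),
\]
and $E=L\cup A_1\cup\dots\cup A_n$. These vectors are nonzero and pairwise nonparallel: the points of $L$ are distinct vectors with $u$-coordinate $1$ and no $z$-part, and the points of $A_i$ are distinct vectors with $z$-part $z_i$. We call $L$ the \emph{spine}, $A_i$ the $i$th \emph{tooth}, $x_i$ its \emph{root}, and we write $\Lambda_i=\{x_i\}\cup A_i$. The condition $v\ge n$ gives each tooth its own root. The \emph{comb} $P(v;m_1,\dots,m_n)$ is the lattice of flats of $E$; it is geometric of rank $n+2$. See Figure~\ref{fig:comb}.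

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0.6,0) -- (10.4,0) node[right] {$L$};
\foreach \x in {1,...,10} \fill (\x,0) circle (2pt);
\foreach \x in {1,...,4} {
  \draw (\x,0) -- (\x,1.5);
  \draw[dotted] (\x,1.5) -- (\x,2.2);
  \foreach \y in {0.6,1.0,1.4,2.2} \fill (\x,\y) circle (1.5pt);
  \node[below] at (\x,-0.05) {$x_{\x}$};
  \node[above] at (\x,2.25) {$A_{\x}$};
}
\draw[dashed] (5,0) -- (5,0.6);
\fill (5,0.6) circle (1.5pt) node[above] {$e$};
\node[below] at (7.5,-0.05) {six points $y$};
\end{tikzpicture}
\caption{The configuration of the comb $P(10;141,141,141,141,1)$, drawn projectively. The spine $L$ is a line with ten points. Four teeth $A_1,\dots,A_4$ of $141$ points each lie on lines through $x_1,\dots,x_4$, and the fifth tooth is a single point $e$. Each tooth leaves the spine in a new independent direction, so the rank is $2+5=7$.}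
\label{fig:comb}
\end{figure}

\begin{lemma}\label{lem:flats}
The flats of $P(v;m_1,\dots,m_n)$ are exactly the sets $F$ obtained as follows. Choose $X$ among $\emptyset$, the singletons $\{p\}$ with $p\in L$, and $L$, and choose $S\subseteq\{1,\dots,n\}$. Let $F$ consist of $X$ and, for each $i\in S$, all of $A_i$ if $x_i\in X$ and exactly one point of $A_i$ if $x_i\notin X$. The rank of $F$ is $r(X)+|S|$, where $r(X)=0,1,2$ in the three cases.
\end{lemma}

\begin{proof}
Let $F$ be a flat. Each of the sets $L,\Lambda_1,\dots,\Lambda_n$ lies in a plane that is spanned by any two of its members, so $F$ meets it in the empty set, one point, or the whole set. Thus $X=F\cap L$ is as stated. If $x_i\in F$, then $F\cap A_i$ is $\emptyset$ or $A_i$; if $x_i\notin F$, then $|F\cap A_i|\le1$. So $F$ has the stated form.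

Conversely, let $F$ have this form, and for $i\in S$ fix $a_i=z_i+t_ix_i\in F\cap A_i$. If $x_i\in X$, the other points of $A_i$ lie in the span of $x_i$ and $a_i$. Hence every vector of $\operatorname{span}F$ has the form $b+\sum_{i\in S}c_ia_i$ with $b\in\operatorname{span}X$, and $c_i$ is its $z_i$-coordinate. It follows that the representation is unique and $\dim\operatorname{span}F=r(X)+|S|$. If such a vector lies in $L$, all $c_i$ vanish, so it lies in $L\cap\operatorname{span}X=X$. If it equals $z_j+tx_j\in A_j$, then $j\in S$, $c_j=1$, the other $c_i$ vanish, and $(t-t_j)x_j=b\in\operatorname{span}X$; so $t=t_j$ or $x_j\in X$, and in both cases the point is in $F$. Thus $F=E\cap\operatorname{span}F$.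
\end{proof}

We say that tooth $i$ is \emph{present} in $F$ if $i\in S$ and \emph{missing} otherwise. By the lemma, the flats of rank $2$ are
\[
L;\qquad \Lambda_i;\qquad \{p,a\}\ \ (a\in A_i,\ p\in L,\ p\ne x_i);\qquad \{a,a'\}\ \ (a\in A_i,\ a'\in A_j,\ i\ne j).
\]
The flats of rank $n=r(P)-2$ have $X=\emptyset$ and no tooth missing, or $X=\{p\}$ and one tooth missing, or $X=L$ and two teeth missing.

\section{The counterexample of rank 7}\label{sec:seven}

Take five teeth, so that the rank is $7$, and look for $f\ne0$ in $\ker\zeta^{2,5}$. A function that treats all teeth alike is too symmetric: the flats with $X=\emptyset$ contain only pairs $\{a,a'\}$, so a common value on such pairs would have to vanish. We therefore single out one tooth and, as the simplest choice, let it have one point. Consider $P=P(v;m,m,m,m,1)$ with $A_5=\{e\}$. For a one-point tooth, ``all of $A_5$'' and ``one point of $A_5$'' mean the same, so $e$ may be added to or removed from any flat ($e$ is a \emph{coloop}), and the root $x_5$ plays no special role. Let $y$ denote any of the $q=v-4\ge 1$ points of $L\setminus\{x_1,\dots,x_4\}$,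 and let $a,a'$ denote points of $A_1\cup\dots\cup A_4$ from different teeth. Indices $i,j$ range over $\{1,2,3,4\}$ in this section.

There are eight types of rank-$2$ flats, and we give $f$ one unknown value on each:
\[
\begin{array}{c|cccccccc}
\text{type}&\{a,a'\}&\{a,e\}&\{y,a\}&\{y,e\}&\Lambda_i&\{x_j,a\},\ a\notin A_j&\{x_i,e\}&L\\ \hline
f&\alpha&\alpha'&\beta'&\gamma'&\lambda&\beta&\gamma&\omega
\end{array}
\]
There are also eight types of rank-$5$ flats. Table~\ref{tab:counts} records how many rank-$2$ flats of each type each of them contains.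

\begin{table}[ht]
\centering
\begin{tabular}{c|cc|cccccccc}
row & $X$ & missing & $\alpha$ & $\alpha'$ & $\beta'$ & $\gamma'$ & $\lambda$ & $\beta$ & $\gamma$ & $\omega$\\ \hline
1 & $\emptyset$ & none & $6$ & $4$ & & & & & & \\
2 & $\{y\}$ & $5$ & $6$ & & $4$ & & & & & \\
3 & $\{y\}$ & $j$ & $3$ & $3$ & $3$ & $1$ & & & & \\
4 & $\{x_i\}$ & $5$ & $3m+3$ & & & & $1$ & $3$ & & \\
5 & $\{x_i\}$ & $i$ & $3$ & $3$ & & & & $3$ & $1$ & \\
6 & $\{x_i\}$ & $j\ne i$ & $2m+1$ & $m+2$ & & & $1$ & $2$ & $1$ & \\
7 & $L$ & $j,5$ & $3m^2$ & & $3mq$ & & $3$ & $9m$ & & $1$\\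
8 & $L$ & $i,j$ & $m^2$ & $2m$ & $2mq$ & $q$ & $2$ & $6m$ & $4$ & $1$
\end{tabular}
\caption{The number of rank-$2$ flats of each type (columns, named by the value of $f$) in a rank-$5$ flat of each type (rows) of $P(q+4;m,m,m,m,1)$. Blank entries are zero.}
\label{tab:counts}
\end{table}

In rows 1, 2, 3 and 5 the flat has five points and we count its ten pairs. In row 4 the flat consists of $\Lambda_i$ and three points from the other long teeth; these form $3$ pairs among themselves, $3m$ pairs with $A_i$ and $3$ pairs with $x_i$. In row 6 it consists of $\Lambda_i$, two points from other long teeth, and $e$: there are $2m+1$ pairs $\{a,a'\}$, and $e$ pairs with $m+2$ tooth points and with $x_i$. In rows 7 and 8 the present long teeth are full, three and two of them respectively, and each of their points pairs with the $q$ points $y$ and with the three roots other than its own; in row 8 the point $e$ pairs with $2m$ tooth points, $q$ points $y$ and four roots.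

The function $f$ lies in $\ker\zeta_P^{2,5}$ if and only if each row, read as a linear form in the unknowns, vanishes. The system is nearly triangular. Normalize $\alpha=2$. Rows 1--3 give
\[
\alpha'=-3,\qquad\beta'=-3,\qquad\gamma'=12.
\]
Rows 4--6 become $\lambda+3\beta=-6m-6$, \ $3\beta+\gamma=3$, \ $\lambda+2\beta+\gamma=4-m$. Adding the first two and subtracting the third gives $4\beta=-5m-7$, so
\[
\beta=-\frac{5m+7}{4},\qquad\gamma=\frac{15m+33}{4},\qquad\lambda=-\frac{9m+3}{4}.
\]
Two equations remain for the single unknown $\omega$. They are compatible if and only if row 7 minus row 8 vanishes: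
\[
4m^2+6m-3q(m+4)+\lambda+3m\beta-4\gamma=0 .
\]
Multiplying by $4$ and inserting $\lambda,\beta,\gamma$, the terms free of $q$ are $16m^2+24m-(9m+3)-(15m^2+21m)-(60m+132)$, and the condition reads
\begin{equation}\label{eq:seven}
12\,q\,(m+4)=m^2-66m-135=(m+4)(m-70)+145 .
\end{equation}
So $m+4$ must divide $145=5\cdot29$. The values $m=1$ and $m=25$ both give $12q=-40$, while $m=141$ gives $12q=71+1=72$, that is, $q=6$ and $v=10$.

\begin{proof}[Proof of Theorem~\ref{thm:seven}]
Let $P=P(10;141,141,141,141,1)$, of rank $7$, and define $f$ on $P_2$ by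
\[
\begin{array}{c|cccccccc}
\text{type}&\{a,a'\}&\{a,e\}&\{y,a\}&\{y,e\}&\Lambda_i&\{x_j,a\},\ a\notin A_j&\{x_i,e\}&L\\ \hline
f&2&-3&-3&12&-318&-178&537&115164
\end{array}
\]
The first seven values are the solution of rows 1--6 found above, at $m=141$. With $q=6$, rows 7 and 8 are
\begin{align*}
119286-7614-954-225882+115164&=0,\\
39762-846-5076+72-636-150588+2148+115164&=0.
\end{align*}
So $f\ne0$ lies in $\ker\zeta_P^{2,5}$, while $2\le5$ and $2+5=7=r(P)$.
\end{proof}

\begin{remark}
The failure is not a matter of counting: $P$ has $10+4\cdot 141+1=575$ atoms, so $|P_2|\le\binom{575}{2}=165025$, whereas row 1 alone contains $141^4$ flats of rank $5$.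
\end{remark}

\begin{remark}
If $\alpha=0$, rows 1--7 force all unknowns to vanish in the same order as above. So among the combs $P(v;m,m,m,m,1)$, the one in the theorem is the only one whose kernel contains a nonzero function constant on the eight types. A fifth tooth with two points gives another example of rank $7$; see Lemma~\ref{lem:integer}.
\end{remark}

\section{A criterion for combs}\label{sec:criterion}

Now let $P=P(v;m_1,\dots,m_n)$ be any comb and consider $\zeta_P^{2,n}$. We look for kernel elements that do not distinguish the points of a tooth. In Table~\ref{tab:counts} the entries vary because a tooth enters a flat either with one point or with all its points. To treat both cases by one formula, we take as unknowns the totals of $f$ over whole teeth and record which fraction of a tooth is present. Put $\varepsilon_i=1/m_i$, and for $p\in L$ let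
\[
\rho_i(p)=1\ \text{ if } p=x_i,\qquad \rho_i(p)=\varepsilon_i\ \text{ otherwise},
\]
the fraction of $A_i$ in a flat with $X=\{p\}$ in which tooth $i$ is present. Given rational numbers $g_{ij}=g_{ji}$ ($i\ne j$), $V_{p,i}$ ($p\in L$, $1\le i\le n$) and $\omega$, define $f$ on $P_2$ by
\begin{equation}\label{eq:f}
f(\{a,a'\})=\varepsilon_i\varepsilon_jg_{ij},\qquad f(\Lambda_i)=V_{x_i,i},\qquad f(\{p,a\})=\varepsilon_iV_{p,i},\qquad f(L)=\omega,
\end{equation}
for $a\in A_i$, $a'\in A_j$, $i\ne j$, $p\ne x_i$. Thus $g_{ij}$ is the total of $f$ over all pairs between $A_i$ and $A_j$, and $V_{p,i}$ is the total over the rank-$2$ flats joining $p$ to points of $A_i$. Abbreviate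
\[
Q_p=\sum_{j<h}\rho_j(p)\rho_h(p)g_{jh},\quad G_i=\sum_{j\ne i}g_{ij},\quad Y_i=\sum_{p\in L}V_{p,i},\quad H_i=G_i+Y_i,\quad \Omega=\omega+\sum_{j<h}g_{jh}+\sum_hY_h .
\]

\begin{lemma}\label{lem:sums}
Let $F$ be a flat of rank $n$. The sum of $f$ over the rank-$2$ flats in $F$ equals
\begin{align}
&\sum_{i<j}\varepsilon_i\varepsilon_jg_{ij} &&\text{if } X=\emptyset,\label{eq:S0}\\
&Q_p+\sum_{j}\rho_jV_{p,j}-\rho_i\Bigl(V_{p,i}+\sum_{j\ne i}\rho_jg_{ij}\Bigr) &&\text{if } X=\{p\},\ i \text{ missing},\ \rho_j=\rho_j(p),\label{eq:S1}\\
&\Omega-H_i-H_j+g_{ij} &&\text{if } X=L,\ i\ne j \text{ missing}.\label{eq:S2}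
\end{align}
\end{lemma}

\begin{proof}
If $X=\emptyset$, then $F$ has one point in each tooth, which gives \eqref{eq:S0}. If $X=\{p\}$, then $F$ has $m_j\rho_j$ points of $A_j$ for each $j\ne i$. The pairs between $A_j$ and $A_h$ contribute $m_j\rho_j\,m_h\rho_h\,\varepsilon_j\varepsilon_hg_{jh}=\rho_j\rho_hg_{jh}$. Exactly one rank-$2$ flat in $F$ joins $p$ to $A_j$, namely $\Lambda_j$ if $p=x_j$ and a pair $\{p,a\}$ otherwise, and its value is $\rho_jV_{p,j}$ in both cases. Summing over all teeth and then removing the terms that involve $i$ gives \eqref{eq:S1}. If $X=L$, the present teeth are full. The spine contributes $\omega$, the pairs between present teeth $h,h'$ contribute $g_{hh'}$, and the flats joining $L$ to $A_h$ contribute $Y_h$. Removing from $\Omega$ the terms that involve $i$ or $j$ means subtracting $Y_i+Y_j+G_i+G_j$ and adding back $g_{ij}$, which was subtracted twice.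
\end{proof}

These formulas dictate the shape of a solution. If \eqref{eq:S2} vanishes for all $i\ne j$, then $g_{ij}=\xi_i+\xi_j$ with $\xi_i=H_i-\Omega/2$. If \eqref{eq:S1} vanishes for all $i$, its last term is a number $C_p$ independent of $i$, and this expresses $V_{p,i}$ through $C_p$ and the $g_{ij}$. So everything is determined by a vector $\xi\in\mathbb{Q}^n$.

\begin{proposition}\label{prop:criterion}
Let $\xi\in\mathbb{Q}^n$ be nonzero and put
\[
g_{ij}=\xi_i+\xi_j,\qquad R_i=\sum_{j\ne i}\varepsilon_jg_{ij},\qquad C_i=\frac{(1-\varepsilon_i)R_i}{n-1},\qquad C=\sum_{i=1}^nC_i .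
\]
Assume that
\begin{enumerate}
\item[(i)] $\sum_{i<j}\varepsilon_i\varepsilon_jg_{ij}=0$, and
\item[(ii)] the number $\kappa=m_iC-(m_i-1)C_i-(v-1)R_i-\xi_i$ does not depend on $i$.
\end{enumerate}
Then $\zeta_P^{2,n}$ is not injective.
\end{proposition}

\begin{proof}
Put $C_p=C_i$ if $p=x_i$ with $i\le n$, and $C_p=0$ for the other $p\in L$. Define $f$ by \eqref{eq:f} with
\[
V_{p,i}=\frac{C_p}{\rho_i(p)}-\sum_{j\ne i}\rho_j(p)g_{ij}
\]
and with $\omega$ chosen so that $\Omega=2\kappa$. If all $g_{ij}$ vanished, then $2\xi_i=g_{ij}+g_{ih}-g_{jh}=0$ for distinct $i,j,h$, which exist since $n\ge3$. So some $g_{ij}\ne0$ and $f\ne0$. We show that the three sums of Lemma~\ref{lem:sums} vanish.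

The sum \eqref{eq:S0} vanishes by (i).

In \eqref{eq:S1} the last term is $C_p$, and $\sum_j\rho_jV_{p,j}=nC_p-2Q_p$ because each pair of teeth occurs twice. So \eqref{eq:S1} equals $(n-1)C_p-Q_p$. If $p$ is not a root, then $\rho_j(p)=\varepsilon_j$ for all $j$, so $Q_p=0$ by (i), and $C_p=0$. If $p=x_h$ is a root, then $Q_p$ differs from the sum in (i) only in that $\varepsilon_h$ is replaced by $1$, so $Q_p=(1-\varepsilon_h)R_h=(n-1)C_h$.

For \eqref{eq:S2} we compute $Y_i$. We have $\sum_pC_p/\rho_i(p)=C_i+m_i(C-C_i)$ and $\sum_p\rho_j(p)=1+(v-1)\varepsilon_j$, so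
\[
Y_i=m_iC-(m_i-1)C_i-G_i-(v-1)R_i .
\]
Hence $H_i-\xi_i=\kappa$ for all $i$ by (ii), and \eqref{eq:S2} equals $2\kappa-(H_i-\xi_i)-(H_j-\xi_j)=0$.
\end{proof}

Conditions (i) and (ii) are $n+1$ homogeneous linear equations in the $n+1$ unknowns $\xi_1,\dots,\xi_n,\kappa$. This is the square system promised in the introduction. To make it explicit, we again take all teeth but one of equal length and give $\xi$ the same symmetry. Then (i) fixes $\xi$ up to a scalar, and (ii) is a single equation.

\begin{lemma}\label{lem:two}
Let $d\ge3$, $v\ge d+1$, $m,s\ge1$ be integers with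
\begin{equation}\label{eq:star}
(v-1)(m+ds)=m^2-3ms+2s-1-\frac{(m-1)^2}{d}-\frac{2m^2}{d-1}.
\end{equation}
Then $\zeta_P^{2,d+1}$ is not injective for the comb $P=P(v;m,\dots,m,s)$ with $d$ teeth of size $m$ and one of size $s$, which has rank $d+3$.
\end{lemma}

\begin{proof}
Here $n=d+1$. Take $\xi_1=\dots=\xi_d=m$ and $\xi_n=-m-(d-1)s$, so that $g_{ij}=2m$ and $g_{in}=-(d-1)s$ for distinct $i,j\le d$. The sum in (i) is $\binom d2\frac{2m}{m^2}-d\,\frac{(d-1)s}{ms}=0$. For $i\le d$,
\[
R_i=2(d-1)-(d-1)=d-1,\qquad R_n=-\frac{d(d-1)s}{m},
\]
\[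
C_i=\frac{(m-1)(d-1)}{md},\qquad C_n=-\frac{(s-1)(d-1)}{m},\qquad C=dC_1+C_n=\frac{(d-1)(m-s)}{m}.
\]
Multiply the expression in (ii) by $m/(d-1)$. For $i\le d$ and for $i=n$ we obtain, respectively,
\[
m(m-s)-\frac{(m-1)^2}{d}-(v-1)m-\frac{m^2}{d-1},\qquad
s(m-s)+(s-1)^2+(v-1)ds+\frac{m^2}{d-1}+ms .
\]
Since $s(m-s)+(s-1)^2+ms=2ms-2s+1$, these two numbers are equal exactly when \eqref{eq:star} holds. Apply Proposition~\ref{prop:criterion}.
\end{proof}

For $d=4$, $s=1$, $v=q+4$, twelve times \eqref{eq:star} reads $12(q+3)(m+4)=m^2-30m+9$, which is \eqref{eq:seven}; at $m=141$, $v=10$ both sides of \eqref{eq:star} equal $1305$.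

\section{Integer solutions and larger $k$}\label{sec:integer}

The left side of \eqref{eq:star} is positive, so the right side must be. Its leading coefficient in $m$ is $c/(d(d-1))$ with $c=d^2-4d+1$, and $c>0$ exactly for $d\ge4$. For $d=3$ the right side is $-3ms+2s-1-(m-1)^2/3<0$ and there is no solution; this is why the construction starts at $\ell=d+1=5$. For $d\ge4$ the obstacle is arithmetic: $v$ has to be an integer. The size $s$ of the last tooth is the free parameter that we use to arrange this.

\begin{lemma}\label{lem:integer}
Let $d\ge4$, $s=d-2$ and $m=d^2(d-2)^3-d^2+d+1$. Then $m\ge 1$ and \eqref{eq:star} holds for some integer $v\ge d+1$. For $d=4$ the solution is $(s,m,v)=(2,117,5)$.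
\end{lemma}

\begin{proof}
Let first $s$ and $m$ be arbitrary and put $D=m+ds$. The right side of \eqref{eq:star}, multiplied by $d(d-1)$, is
\[
cm^2+(d-1)(2-3ds)\,m+d(d-1)(2s-1)-(d-1).
\]
As in \eqref{eq:seven}, we divide by $D$. Substituting $m=D-ds$ gives $cD^2+\bigl[(d-1)(2-3ds)-2cds\bigr]D+K$, where
\[
K=cd^2s^2-ds(d-1)(2-3ds)+2ds(d-1)-(d+1)(d-1)=d^2s^2(c+3d-3)-(d^2-1).
\]
Since $c+3d-3=(d+1)(d-2)$, we get $K=(d+1)\bigl[d^2(d-2)s^2-(d-1)\bigr]$. So \eqref{eq:star} is equivalent to
\begin{equation}\label{eq:div}
d(d-1)(v-1)=c\,(D-2ds)+(d-1)(2-3ds)+\frac KD .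
\end{equation}
In particular $D$ must divide $K$, and the factorization of $K$ offers the choice
\[
D=d^2(d-2)s^2-(d-1),\qquad K/D=d+1 .
\]
With this choice, let $N$ be the right side of \eqref{eq:div}. Modulo $d$ we have $c\equiv1$ and $D\equiv1$, so $N\equiv1-2+1=0$ for every $s$. Modulo $d-1$ we have $c\equiv-2$ and $D\equiv-s^2$, so $N\equiv-2(-s^2-2s)+2=2(s+1)^2$. This vanishes for $s=d-2$, and then $m=D-ds$ is the number in the statement. Since $d$ and $d-1$ are coprime, $d(d-1)$ divides $N$, and $v=1+N/(d(d-1))$ is an integer satisfying \eqref{eq:div}.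

It remains to bound $m$ and $v$. For $d=4$ we have $c=1$, $D=125$, $m=117$ and $N=109-66+5=48$, so $v=5=d+1$. For $d\ge5$ we have $(d-2)^2\ge9$, and each of $d-1$ and $2d(d-2)$ is at most $d^2(d-2)$, so
\[
D-2ds\ge 9d^2(d-2)-(d-1)-2d(d-2)\ge7d^2(d-2).
\]
In particular $m=D-ds>0$. Since $c\ge1$ and $(d-1)(2-3ds)>-3d^2(d-2)$, we get $N>4d^2(d-2)\ge d^2(d-1)$, so $v-1>d$.
\end{proof}

The example of Section~\ref{sec:seven} corresponds to another divisor: there $d=4$, $s=1$ and $D=K=145$.

Lemmas~\ref{lem:two} and~\ref{lem:integer} settle $k=2$. To raise $k$ and $\ell$ together, the rank must grow by $2$, so we add two coloops $e_1,e_2$ and lift a kernel element $f$ to the flats $x\cup\{e_1\}$. A flat of rank $\ell+1$ containing both coloops has its old part in rank $\ell-1$, where the sums of $f$ are not controlled; a second copy of $f$ with the opposite sign, on the flats $x\cup\{e_2\}$, cancels them. Let $B_2$ be the Boolean lattice with atoms $e_1,e_2$.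

\begin{lemma}\label{lem:product}
Let $P$ be representable over $\mathbb{Q}$, of rank $k+\ell$ with $k\le\ell$. Then $P\times B_2$ is a geometric lattice of rank $(k+1)+(\ell+1)$, representable over $\mathbb{Q}$. If $\zeta_P^{k,\ell}$ is not injective, then neither is $\zeta_{P\times B_2}^{k+1,\ell+1}$.
\end{lemma}

\begin{proof}
Let $P$ be the lattice of flats of $E\subseteq W$, and let $E'=E\cup\{e_1,e_2\}\subseteq W\oplus\mathbb{Q}^2$ with $e_1,e_2$ the basis of $\mathbb{Q}^2$. For $F\subseteq E$ and $I\subseteq\{e_1,e_2\}$, the span of $F\cup I$ is $\operatorname{span}F\oplus\operatorname{span}I$, and it meets $E'$ in $(E\cap\operatorname{span}F)\cup I$. So $F\cup I$ is a flat if and only if $F$ is, its rank is $r(F)+|I|$, and the lattice of flats of $E'$ is $P\times B_2$.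

Let $0\ne f\in\ker\zeta_P^{k,\ell}$. Put $\tilde f(x,e_1)=f(x)$ and $\tilde f(x,e_2)=-f(x)$ for $x\in P_k$, and $\tilde f=0$ on the other elements of rank $k+1$. An element of rank $\ell+1$ has one of three forms. Below $(y,\hat0)$ there is no element $(x,e_j)$, so the sum of $\tilde f$ is $0$. Below $(y,e_j)$, with $r(y)=\ell$, the sum is $\pm\sum_{x\le y}f(x)=0$. Below $(y,\hat1)$, with $r(y)=\ell-1$, the sum is $\sum_{x\le y}f(x)-\sum_{x\le y}f(x)=0$. So $\tilde f\ne0$ lies in the kernel.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:range}(b)]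
Let $k\ge2$, $\ell\ge k+3$, and put $d=\ell-k+1\ge4$. By Lemmas~\ref{lem:integer} and~\ref{lem:two} there is a comb of rank $d+3=2+(d+1)$ on which $\zeta^{2,d+1}$ is not injective. Applying Lemma~\ref{lem:product} $k-2$ times gives a lattice, representable over $\mathbb{Q}$, of rank $k+\ell$ on which $\zeta^{k,\ell}$ is not injective, because $d+1+(k-2)=\ell$.
\end{proof}

\section{Rank five}\label{sec:five}

For $k=2$ the recursion of Section~\ref{sec:atoms} is lost, but a quadratic identity can replace it. The M\"obius function of $P$ is determined, in the values we need, by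
\begin{equation}\label{eq:mu}
\sum_{z\ge t}\mu(z,\hat1)=\begin{cases}1&\text{if }t=\hat1,\\0&\text{otherwise,}\end{cases}\qquad(t\in P).
\end{equation}
In particular $\mu(\hat1,\hat1)=1$, and $\mu(h,\hat1)=-1$ for each coatom $h$. Rota's sign theorem states that in a geometric lattice $(-1)^{r(P)-r(z)}\mu(z,\hat1)>0$ for every $z$; note that the inequality is strict. By \eqref{eq:mu}, summing against $\mu(z,\hat1)$ keeps only contributions of pairs whose join is $\hat1$, and in rank $5$ two elements of rank $2$ are too small to have this join.

\begin{proof}[Proof of Proposition~\ref{prop:five}]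
Let $f\in\ker\zeta_P^{2,3}$, put $\Phi(z)=\sum_{x\in P_2,\,x\le z}f(x)$ for $z\in P$, and $T=\Phi(\hat1)$. Expanding the square and using that $x,x'\le z$ is equivalent to $x\vee x'\le z$, we get from \eqref{eq:mu}
\[
\sum_{z\in P}\mu(z,\hat1)\Phi(z)^2=\sum_{x,x'\in P_2}f(x)f(x')\sum_{z\ge x\vee x'}\mu(z,\hat1)=\sum_{x\vee x'=\hat1}f(x)f(x')=0 ,
\]
the last sum being empty because $r(x\vee x')\le4$ by \eqref{eq:semi}. On the left, $\Phi$ vanishes in ranks $0$ and $1$ by definition and in rank $3$ by assumption, and $\Phi=f$ in rank $2$. In ranks $2$ and $4$ the M\"obius function is negative. Therefore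
\[
T^2=\sum_{x\in P_2}|\mu(x,\hat1)|\,f(x)^2+\sum_{h\in P_4}\Phi(h)^2 .
\]
All coefficients $|\mu(x,\hat1)|$ are positive, so $T=0$ forces $f=0$. Thus the linear functional $f\mapsto T$ is injective on $\ker\zeta_P^{2,3}$, and the kernel has dimension at most $1$.
\end{proof}

The argument uses $\ell=3$ and $r(P)=5$ together: the assumption removes rank $3$, the only rank strictly between $2$ and $r(P)$ in which $\mu(z,\hat 1)$ is positive. For $k=2$ and $\ell\ge4$ the identity still holds, but the terms of ranks $2$ and $3$ both survive and have opposite signs.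

\begin{thebibliography}{1}

\bibitem{TH}
\emph{Top-heavy phenomena for transformations},
\texttt{http://math.sjtu.edu.cn/faculty/ykwu/data/Paper/Top0719.pdf}.

\end{thebibliography}
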